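\title{The Star Number and the Lower-Order Term in Agnostic Active Learning}

\begin{abstract}
Consider agnostic active learning of a concept class with VC dimension $d$ and star number $\mathfrak s$, under distributions for which the best error in the class is at most $\beta$. We prove that excess error $\varepsilon$ can be reached with probability $1-\delta$ using $O\big(\frac{\beta^2}{\varepsilon^2}(d+\log\frac1\delta)\big)$ label requests plus a polylogarithmic factor times $\mathfrak s\wedge\frac d\varepsilon$. This confirms a conjectured refinement of the lower-order term $(\mathfrak s\wedge\frac1\varepsilon)d$. For every pair $d\le s$ we exhibit a class with these parameters for which the bound is attained, up to constants in the leading term and polylogarithmic factors in the lower-order term. The main tool is an estimation result for union-closed set families of VC dimension $s$: about $s$ nonuniform samples suffice to estimate the mass of marked points in every member of the family to a constant relative accuracy. Its proof combines an entropy inequality for such families with the minimax theorem.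
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The model}

Let $\mathcal X$ be an instance space and let $\mathbb C$ be a class of functions $\mathcal X\to\{0,1\}$. Its VC dimension $d$ is the largest size of a subset of $\mathcal X$ on which $\mathbb C$ realizes all labelings; we assume $1\le d<\infty$. For a distribution $P$ on $\mathcal X\times\{0,1\}$ and a classifier $h:\mathcal X\to\{0,1\}$ let $\mathrm{er}_P(h)=P(\{(x,y):h(x)\ne y\})$.

An active learning algorithm has access to an i.i.d.\ sequence $(X_1,Y_1),(X_2,Y_2),\dots$ drawn from $P$. It sees the unlabeled points $X_1,X_2,\dots$, it may sequentially request labels $Y_i$ of its choice, and it finally outputs a classifier $\hat h$, which need not belong to $\mathbb C$. Unlabeled points are free; only label requests are counted. The \emph{agnostic query complexity} $\mathrm{QC}_a(\varepsilon,\delta;\beta,\mathbb C)$ is the smallest $n$ for which some algorithm making at most $n$ requests has the following property: for every $P$ with $\inf_{h\in\mathbb C}\mathrm{er}_P(h)\le\beta$, with probability at least $1-\delta$,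
\[
\mathrm{er}_P(\hat h)-\inf_{h\in\mathbb C}\mathrm{er}_P(h)\le\varepsilon .
\]

One expects two kinds of cost. A region on which the labels are close to fair coin flips has mass $O(\beta)$, since every classifier errs there about half of the time. If the learner knows such a region and knows the best labels outside it, then it can spend all requests inside. Excess error $\varepsilon$ overall means excess error about $\varepsilon/\beta$ under the conditional distribution, and uniform convergence delivers this with about $\frac{\beta^2}{\varepsilon^2}(d+\log\frac1\delta)$ labels. The second cost is that of \emph{finding} the region, and it is the subject of this paper.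

\subsection{The star number and the conjecture}

A \emph{star set} of size $k$ consists of distinct points $x_1,\dots,x_k\in\mathcal X$ for which there are $h_0,h_1,\dots,h_k\in\mathbb C$ with
\[
\{x\in\{x_1,\dots,x_k\}:h_0(x)\ne h_i(x)\}=\{x_i\}\qquad(i=1,\dots,k).
\]
The \emph{star number} $\mathfrak s=\mathfrak s(\mathbb C)$ is the largest size of a star set, or $\infty$ if there is no largest size. A shattered set is a star set, so $d\le\mathfrak s$. The star number measures how large a haystack the class can hide a needle in: if $P$ is uniform on a star set with $k<1/\varepsilon$ and the labels are given by an unknown $h_i$, then no point may be misclassified, and a label away from $x_i$ eliminates only one candidate.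

\begin{example}\label{ex:thresholds}
For thresholds $h_a=\mathbf 1[x\ge a]$ on $\mathbb R$ we have $d=1$ and $\mathfrak s=2$. Indeed, $h_{a_0}$ and $h_a$ disagree on the interval between $a_0$ and $a$, and if such an interval contains the farther of two points on the same side of $a_0$, it contains the nearer one; so a star set has at most one point on each side.
\end{example}

\begin{example}\label{ex:class}
Let $1\le d\le s\le\infty$ with $d<\infty$. Let $\mathcal X=\{0,1,\dots,s\}$ (all nonnegative integers if $s=\infty$) and
\[
\mathbb C_{d,s}=\{\mathbf 1_H:H\subseteq\mathcal X\setminus\{0\},\ |H|\le d\}.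
\]
The set $\{1,\dots,d\}$ is shattered, and the all-ones labeling of $d+1$ points is not realized, so the VC dimension is $d$. All functions vanish at $0$, so $0$ lies in no star set and $\mathfrak s\le s$; the center $\mathbf 1_\emptyset$ with the singletons shows $\mathfrak s=s$.
\end{example}

Write $a\wedge b=\min\{a,b\}$. The symbols $O,\Omega$ hide universal constants, and $\tilde O$ hides in addition a universal polylogarithm in $1/\varepsilon$, $1/\delta$ and $d$. The problem treated here is posed in \cite{AAL}, against the background of the following known bounds, stated for all $\varepsilon,\delta\in(0,1/8)$ and $\beta\in[0,1]$: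
\begin{align}
\mathrm{QC}_a(\varepsilon,\delta;\beta,\mathbb C)&=O\Big(\frac{\beta^2}{\varepsilon^2}\Big(d+\log\frac1\delta\Big)\Big)+\tilde O\Big(\Big(\mathfrak s\wedge\frac1\varepsilon\Big)d\Big),\label{eq:knownupper}\\
\mathrm{QC}_a(\varepsilon,\delta;\beta,\mathbb C)&=\Omega\Big(\frac{\beta^2}{\varepsilon^2}\Big(d+\log\frac1\delta\Big)+\mathfrak s\wedge\frac1\varepsilon\Big).\label{eq:knownlower}
\end{align}
They differ by a factor $d$ in the lower-order term. The conjecture is that this term can be improved to $\tilde O(\mathfrak s\wedge\frac d\varepsilon)$: there should be a universal constant $c$ and a single polylogarithmic function $L$ such that for every class with $1\le d<\infty$, all $\varepsilon,\delta\in(0,1/8)$ and all $\beta\in[0,1]$,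
\begin{equation}\label{eq:conj}
\mathrm{QC}_a(\varepsilon,\delta;\beta,\mathbb C)\le c\,\frac{\beta^2}{\varepsilon^2}\Big(d+\log\frac1\delta\Big)+L\Big(\frac1\varepsilon,\frac1\delta,d\Big)\cdot\Big(\mathfrak s\wedge\frac d\varepsilon\Big).
\end{equation}
Since $(\mathfrak s\wedge\frac1\varepsilon)d=\mathfrak sd\wedge\frac d\varepsilon$, the conjecture asks to replace $\mathfrak sd$ by $\mathfrak s$. Example~\ref{ex:class} suggests why this is the right guess. When $\beta=0$ and $s<\infty$ the labels are a function of the point, and one request per point, $s$ in total, is enough; the product $sd$ plays no role. On the other hand, $d$ marked points hidden among $M\le d/(8\varepsilon)$ equally likely points carry mass at least $8\varepsilon$, most of them have to be found, and this costs order $M$ requests. So $s\wedge\frac d\varepsilon$, and not $s\wedge\frac1\varepsilon$, is needed for this class.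

\subsection{Results}

\begin{theorem}\label{thm:upper}
There are universal constants $c,C$ such that for every class $\mathbb C$ with $1\le d<\infty$, all $\varepsilon,\delta\in(0,1/8)$ and all $\beta\in[0,1]$: if $\mathfrak s\le d/\varepsilon$, then
\[
\mathrm{QC}_a(\varepsilon,\delta;\beta,\mathbb C)\le c\,\frac{\beta^2}{\varepsilon^2}\Big(d+\log\frac1\delta\Big)+C\log^7\Big(\frac1\varepsilon\Big)\log^2\Big(\frac d{\varepsilon\delta}\Big)\cdot\mathfrak s .
\]
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjectured bound \eqref{eq:conj} holds.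
\end{corollary}

\begin{proof}
If $\mathfrak s\le d/\varepsilon$, then $\mathfrak s=\mathfrak s\wedge\frac d\varepsilon$ and Theorem~\ref{thm:upper} applies. If $\mathfrak s>d/\varepsilon$, possibly $\mathfrak s=\infty$, then $(\mathfrak s\wedge\frac1\varepsilon)d\le\frac d\varepsilon=\mathfrak s\wedge\frac d\varepsilon$ and \eqref{eq:knownupper} applies. Take for $c$ the larger of the two constants and for $L$ the sum of the two polylogarithms.
\end{proof}

\begin{theorem}\label{thm:lower}
For all $1\le d\le s\le\infty$ with $d<\infty$ there is a class $\mathbb C$ with VC dimension $d$ and star number $s$ such that for all $\varepsilon,\delta\in(0,1/8)$ and $\beta\in[0,1]$,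
\[
\mathrm{QC}_a(\varepsilon,\delta;\beta,\mathbb C)=\Omega\Big(\frac{\beta^2}{\varepsilon^2}\Big(d+\log\frac1\delta\Big)+s\wedge\frac d\varepsilon\Big).
\]
\end{theorem}

Thus no bound that depends on $\mathbb C$ only through $(d,\mathfrak s)$ can improve on \eqref{eq:conj}, up to universal constants in the leading term and polylogarithmic factors in the lower-order term.

\begin{remark}\label{rem:degenerate}
The proof of Corollary~\ref{cor:conj} is the only place where a known bound is used, and only \eqref{eq:knownupper} is used. The lower bound \eqref{eq:knownlower} needs a nondegeneracy condition. Take both functions on a one-point space, so $d=\mathfrak s=1$, and $\beta=\frac14$. One label then has probability at least $\frac34$, and by Hoeffding's inequality a majority vote over $O(\log\frac1\delta)$ labels finds it with probability $1-\delta$, for every $\varepsilon$; the term $\frac{\beta^2}{\varepsilon^2}\log\frac1\delta$ is not a lower bound. What is missing is a second point that can absorb the remaining mass, which is the role of the point $0$ in Example~\ref{ex:class}. We therefore prove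 Theorem~\ref{thm:lower} directly.
\end{remark}

\section{Conventions and standard facts}\label{sec:tools}

Algorithms may use internal randomization and may know $\varepsilon,\delta,\beta$ and $\mathbb C$. We assume the usual measurability conditions needed for (F1) and (F2) below. We write $[N]=\{1,\dots,N\}$ and $\log=\ln$. The \emph{trace} of a set family $\mathcal F$ on a set $D$ is $\{A\cap D:A\in\mathcal F\}$; $D$ is \emph{shattered} if the trace contains all subsets of $D$, and the VC dimension of $\mathcal F$ is the largest size of a shattered set. An \emph{empirical risk minimizer} (ERM) on a labeled sample is a function in $\mathbb C$ with the smallest empirical error $\widehat{\mathrm{er}}$.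

\begin{itemize}
\item[(F1)] \emph{Uniform convergence} \cite{Talagrand}, \cite[Theorem~6.8]{SSBD}. There is a universal $c_0\ge1$ such that for every class of VC dimension $d$ and every distribution, $n\ge c_0(d+\ln\frac1\delta)/\gamma^2$ i.i.d.\ labeled examples satisfy $\sup_h|\widehat{\mathrm{er}}(h)-\mathrm{er}(h)|\le\gamma$ with probability at least $1-\delta$. On this event an ERM $\hat h$ satisfies $\mathrm{er}(\hat h)\le\mathrm{er}(h)+2\gamma$ for all $h$ in the class.
\item[(F2)] \emph{The shatter coefficient bound} \cite[Theorem~12.5]{DGL}. Let $\nu_n$ be the empirical measure of $n$ i.i.d.\ draws from $\nu$, and let $\Pi(\mathcal S,n)$ be the largest size of a trace of the family $\mathcal S$ on $n$ points. Then $\Pr(\sup_{A\in\mathcal S}|\nu_n(A)-\nu(A)|>\gamma)\le8\,\Pi(\mathcal S,n)e^{-n\gamma^2/32}$.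
\item[(F3)] \emph{Sauer's lemma.} The trace on $n$ points of a family of VC dimension at most $v$ has at most $(n+1)^v$ members.
\item[(F4)] \emph{Hoeffding's inequality.} The mean of $r$ i.i.d.\ variables in $[0,1]$ deviates from its expectation by more than $\gamma$ with probability at most $2e^{-2r\gamma^2}$.
\item[(F5)] \emph{Entropy.} For finitely-valued variables, $\mathsf H$ is the Shannon entropy in bits, and $\psi(x)=x\log_2\frac1x+(1-x)\log_2\frac1{1-x}$ is the entropy of a Bernoulli$(x)$ variable. Entropy is concave and continuous in the law, at most $\log_2$ of the number of values, and does not increase under taking a function of the variable. The chain rule reads $\mathsf H(V_1,\dots,V_n)=\sum_i\mathsf H(V_i\mid V_{<i})$, and $\mathsf H(V\mid\varphi(W))\ge\mathsf H(V\mid W)$ for every function $\varphi$.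
\item[(F6)] \emph{Divergence.} $\mathrm{KL}(\mathbf Q\|\mathbf P)=\mathbb E_{\mathbf Q}\ln\frac{d\mathbf Q}{d\mathbf P}$ is measured in nats. By its chain rule, the divergence between two laws of a sequence is the sum over the steps of the $\mathbf Q$-expected divergences between the conditional laws of the next term given the past. The mutual information $I(V;W)=\mathrm{KL}(\mathbf Q_{V,W}\|\mathbf Q_V\otimes\mathbf Q_W)$ is at most $(\ln2)\mathsf H(V)$. We use the Donsker--Varadhan inequality $\mathbb E_{\mathbf Q}F\le\mathrm{KL}(\mathbf Q\|\mathbf P)+\ln\mathbb E_{\mathbf P}e^F$ and the Bretagnolle--Huber inequality $\mathbf Q(A)+\mathbf P(A^c)\ge\frac12e^{-\mathrm{KL}(\mathbf Q\|\mathbf P)}$.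
\item[(F7)] \emph{The von Neumann--Sion minimax theorem.} If $\Phi(\mu,\lambda)$ is continuous on a product of compact convex subsets of Euclidean spaces, convex in $\mu$ and concave in $\lambda$, then $\min_\mu\max_\lambda\Phi=\max_\lambda\min_\mu\Phi$.
\end{itemize}

\section{A finite instance space, and the plan of the proof}\label{sec:warmup}

The shape of the bound is already visible when $\mathcal X$ has $k<\infty$ points. To keep the discussion short, consider only distributions that give every point positive mass, so that every point recurs infinitely often in the unlabeled sequence. Let $r(x)=P(Y=1\mid X=x)$.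

Request $\lceil32\ln\frac{4k}\delta\rceil$ labels at each point. By (F4), with probability $1-\delta/2$ every empirical frequency $\hat r(x)$ is within $\frac18$ of $r(x)$. Let $U=\{x:\frac38\le\hat r(x)\le\frac58\}$. Two facts follow.
\begin{itemize}
\item[(a)] \emph{$U$ is small.} On $U$ we have $\frac14\le r\le\frac34$, so every classifier errs at each point of $U$ with conditional probability at least $\frac14$. Hence $U$ has mass at most $4\beta$.
\item[(b)] \emph{Outside $U$ the problem is solved.} If $\hat r(x)<\frac38$ then $r(x)<\frac12$, and if $\hat r(x)>\frac58$ then $r(x)>\frac12$. So the majority label is the best label, and no $h\in\mathbb C$ has smaller error on $\mathcal X\setminus U$.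
\end{itemize}
If $U$ is nonempty (which forces $\beta>0$), request the labels of $\lceil c_0(8\beta/\varepsilon)^2(d+\ln\frac2\delta)\rceil$ later points that fall in $U$, and use an ERM on $U$. By (F1) its conditional excess error is at most $\varepsilon/(4\beta)$ with probability $1-\delta/2$, and by (a) this costs at most $\varepsilon$ overall. The total number of requests is $O(k\log\frac k\delta)+O(\frac{\beta^2}{\varepsilon^2}(d+\log\frac1\delta))$. For $\mathbb C_{d,s}$ we have $k=s+1$, and this is the form of Theorem~\ref{thm:upper}.

In general points do not recur, and $|\mathcal X|$ has nothing to do with $\mathfrak s$. The proof replaces each ingredient.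

\emph{Points are replaced by disagreement sets.} Fix a reference classifier $f\in\mathbb C$. A competitor $h$ beats $f$ on a region exactly when $f$ has error rate above $\frac12$ on the part of $\{h\ne f\}$ in that region. So the relevant sets are the sets $\{h\ne f\}$, and the analogue of $U$ is a union of such sets on which $f$ has error rate at least $\frac14$. The family of these unions is union-closed and has VC dimension at most $\mathfrak s$ (Lemma~\ref{lem:vc}). This is how the star number enters.

\emph{Per-point sampling is replaced by a sampling design.} We need the error rate of $f$ on every member of this family, however small, to constant accuracy, with about $\mathfrak s$ labels. This is Proposition~\ref{prop:relative}, the core of the paper; Sections~\ref{sec:families}--\ref{sec:layer} are devoted to it. The argument is in the spirit of the entropy method of Gilmer and of Brakensiek and Guruswami \cite{BG}; everything needed is proved here.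

\emph{The region is found in stages.} From the estimates we extract a region of mass about $4\,\mathrm{er}(f)$ outside which $f$ is nearly optimal (Section~\ref{sec:sift}). A cheap $f$, learned from about $d$ labels, is only crudely good, so the region only halves; we then repeat inside it until its mass is $O(\beta+\varepsilon)$ (Section~\ref{sec:algorithm}). All of this takes place on a large finite pool of unlabeled points, on which the marginal distribution is known exactly.

\section{Union-closed families and relative estimation}\label{sec:families}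

In Sections~\ref{sec:families}--\ref{sec:algorithm}, $s:=\mathfrak s(\mathbb C)$ is finite; recall $1\le d\le s$.

\begin{lemma}\label{lem:vc}
Let $f\in\mathbb C$ and $x_1,\dots,x_n\in\mathcal X$, repetitions allowed. Let $\mathcal F_f$ be the family of sets $\{i\in[n]:h(x_i)\ne f(x_i)\}$, $h\in\mathbb C$, and let $\mathcal F_f^\cup$ be the family of finite unions of members of $\mathcal F_f$. Then $\mathcal F_f^\cup$ is union-closed, contains $\emptyset$, and has VC dimension at most $s$. The same holds for its trace on any $D\subseteq[n]$.
\end{lemma}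

\begin{proof}
Closure under unions holds by construction, $h=f$ gives $\emptyset$, both properties pass to traces, and a set shattered by a trace is shattered by the family. Let $A\subseteq[n]$ be shattered by $\mathcal F_f^\cup$. For each $i\in A$ some union meets $A$ exactly in $\{i\}$. One of the sets in this union contains $i$; it comes from some $h_i\in\mathbb C$, and it also meets $A$ exactly in $\{i\}$. So $h_i(x_i)\ne f(x_i)$ and $h_i(x_j)=f(x_j)$ for $j\in A\setminus\{i\}$. In particular the points $x_i$, $i\in A$, are distinct, and they form a star set with center $h_0=f\in\mathbb C$. Thus $|A|\le s$.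
\end{proof}

Fix an integer $N\ge8$. Call a pair $(D,\mathcal A)$ \emph{admissible} if $D$ is a set with $|D|\le N$ and $\mathcal A$ is a union-closed family of subsets of $D$ with $\emptyset\in\mathcal A$ and VC dimension at most $s$. The trace of an admissible family on a subset of $D$ is admissible, and $|\mathcal A|\le(N+1)^s$ by (F3). Put
\[
L_N=96\log_2(eN^2)\log_2(N+1),\qquad m(\gamma,\delta')=\Big\lceil\frac{32s}{\gamma^2}\Big(L_N+2+\ln\frac1{\delta'}\Big)\Big\rceil ,
\]
and let $P_N$ be the uniform probability on $[N]$.

\begin{proposition}[Uniform relative estimation]\label{prop:relative}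
Let $(D,\mathcal A)$ be admissible with $D\subseteq[N]$, and let $Z\in\{0,1\}^D$ be fixed. Let $\gamma\in(0,1]$, $\eta,\delta'\in(0,1)$ and $\ell=\lceil\log_{4/3}(1/\eta)\rceil$. By reading $Z$ at no more than $\ell\,m(\gamma/\ell,\delta')$ random positions one obtains $\hat z:\mathcal A\to\mathbb R$ with $\hat z(\emptyset)=0$ such that, with probability at least $1-\ell\delta'$,
\[
\big|\hat z(A)-P_N(A\cap\{Z=1\})\big|\le\gamma P_N(A)+\eta\qquad\text{for all }A\in\mathcal A .
\]
\end{proposition}

The point is the logarithmic dependence on $1/\eta$. Uniform sampling from $[N]$ misses a set of mass $4\eta$ altogether unless it makes order $1/\eta$ draws, and in our application $\eta$ is smaller than $\varepsilon$. To see which design to use, start from a single set. Let $\pi$ be a measure on $D$ with total mass $w=\pi(D)>0$, let $J=(J_1,\dots,J_m)$ be i.i.d.\ draws from $\pi/w$, and for $V\subseteq D$ put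
\[
\pi_Z(V)=\sum_{i\in V}\pi_iZ_i,\qquad\mathrm{dev}(V)=\frac wm\,\#\{r:J_r\in V,\ Z_{J_r}=1\}-\pi_Z(V).
\]

\begin{lemma}\label{lem:moment}
Let $\gamma\in(0,1]$ and $a=\frac{\gamma m}{4w}$. For every fixed $V\subseteq D$,
\[
\mathbb E\exp\big(a|\mathrm{dev}(V)|-\tfrac{a\gamma}4\pi(V)\big)\le2 .
\]
Consequently $\Pr\big(|\mathrm{dev}(V)|>\gamma\pi(V)\big)\le2\exp\big(-\frac{3\gamma^2m}{16w}\pi(V)\big)$.
\end{lemma}

\begin{proof}
We have $a\,\mathrm{dev}(V)=\frac\gamma4\sum_r(\xi_r-\mathbb E\xi_r)$ with $\xi_r$ i.i.d.\ Bernoulli of mean $\pi_Z(V)/w$, hence of variance at most $\pi(V)/w$. From $e^x\le1+x+x^2$ for $|x|\le1$ we get $\mathbb Ee^{\pm\frac\gamma4(\xi_r-\mathbb E\xi_r)}\le1+\frac{\gamma^2}{16}\frac{\pi(V)}w\le\exp\big(\frac{\gamma^2\pi(V)}{16w}\big)$. Multiply over $r$, note $\frac{\gamma^2m}{16w}=\frac{a\gamma}4$, and use $e^{|x|}\le e^x+e^{-x}$. Markov's inequality gives the tail bound, since $a\gamma-\frac{a\gamma}4=\frac{3\gamma^2m}{16w}$.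
\end{proof}

So $m\approx s/\gamma^2$ draws handle sets of mass at least about $w/s$. Two examples show how to deal with smaller sets.

\begin{example}[Partitions and chains]\label{ex:basic}
Let $\mathcal A$ consist of all unions of $s$ disjoint blocks, as in Section~\ref{sec:warmup}. The blocks of mass at most $\frac w{4s}$ have total mass at most $\frac w4$; set them aside. By Lemma~\ref{lem:moment}, $O(s\gamma^{-2}\log\frac s{\delta'})$ draws estimate each remaining block to relative accuracy $\gamma$, and the errors add up over a union of blocks. Next let $\mathcal A$ be a chain $\emptyset\subset A_1\subset A_2\subset\cdots$, as arises from thresholds on one side of $f$; here $s=1$. Set aside the largest member $I_0$ of mass at most $\frac w4$. For the larger members $A$, additive accuracy $\frac{\gamma w}4$ on $A\setminus I_0$ is relative accuracy $\gamma$ for $A$, and (F4) with a union bound over $N$ sets gives it with $O(\gamma^{-2}\log\frac N{\delta'})$ draws. In both cases we repeat the procedure on the part set aside, whose mass falls below $\eta$ after $O(\log\frac1\eta)$ \emph{layers}.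
\end{example}

In general the union $I_0$ of all members of mass at most $\rho=\frac w{4s}$ still has mass at most $\frac w4$, as we shall see. But removing $I_0$ is not enough.

\begin{example}[Many sets of small mass]\label{ex:core}
Let $K,W\subseteq D$ be disjoint, $\pi(K)=2\rho$, and let $W$ consist of $s$ points of mass $\rho/s$ each. The family $\mathcal A=\{\emptyset\}\cup\{K\cup B:B\subseteq W\}$ is union-closed of VC dimension $s$, and $I_0=\emptyset$. Let $Z\equiv1$ and $m\le s^2/2$. The expected number of draws in $W$ is $\frac m{4s}\le\frac s8$, so with probability at least $\frac12$ the set $B$ of points of $W$ never drawn has mass at least $\frac34\rho$. The sets $K$ and $K\cup B$ receive the same estimate, so one of them, of mass at most $3\rho$, has error at least $\frac38\rho$. Relative accuracy better than $\frac18$ fails.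
\end{example}

What goes wrong is the union bound. By Lemma~\ref{lem:moment} a set $A$ fails with probability $\exp(-\Omega(\gamma^2m\,\pi(A)/w))$, so for $m\approx s/\gamma^2$ we can afford only $\exp(\tilde O(s\,\pi(A)/w))$ sets of mass $\pi(A)$, whereas here there are $2^s$ sets of mass about $w/s$. The remedy in the example is to set $W$ aside too. In general we want to remove a set $I$ of mass at most $w/2$ after which the ``description length'' of $A\setminus I$ is proportional to $s\,\pi(A)/w$. Entropy is the convenient way to say this.

\section{An entropy inequality}\label{sec:entropy}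

Throughout this section and the next, $(D,\mathcal A)$ is admissible.

\begin{lemma}\label{lem:entropy}
Let $S$ be a random member of $\mathcal A$ with $\Pr[i\in S]\le p$ for all $i\in D$. Then $\mathsf H(S)\le L_Nsp+1$.
\end{lemma}

For unions of $s$ blocks, each present with probability at most $p\le\frac12$, the chain rule gives $\mathsf H(S)\le s\psi(p)\le sp\log_2(e/p)$, which is the model for the bound. The additive term cannot be dropped, because $\psi(p)/p\to\infty$ as $p\to0$. Closure under unions cannot be dropped either: the family of $\emptyset$ and all singletons of $[N]$ has VC dimension $1$, and a uniform singleton has $p=1/N$ and entropy $\log_2N$. The idea of the proof is to take the union of $t\approx1/p$ independent copies of $S$. The copies overlap little, so the union should have about $t$ times the entropy of $S$; but the union lies in $\mathcal A$, so its entropy is at most $s\log_2(N+1)$.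

\begin{proof}
We may take $p=\max_i\Pr[i\in S]$. If $p=0$, then $S=\emptyset$ almost surely. If $p>\frac18$, then $\mathsf H(S)\le s\log_2(N+1)\le8ps\log_2(N+1)\le L_Nsp$. Let $0<p\le\frac18$ and $t=\lfloor\frac1{8p}\rfloor$, so that $t\ge1$, $t\ge\frac1{16p}$ and $tp\le\frac18$. Let $S^{1},\dots,S^{t}$ be independent copies of $S$ and $U=\bigcup_jS^j\in\mathcal A$.

Order $D$ as $\{1,\dots,n\}$ and identify sets with indicator vectors. Fix a coordinate $i$, let $\varphi(y)=\Pr[S_i=1\mid S_{<i}=y]$ and $q_j=\varphi(S^j_{<i})$. The $q_j$ are i.i.d.\ copies of $q=\varphi(S_{<i})$, with $\mathbb Eq\le p$ and $\mathsf H(S_i\mid S_{<i})=\mathbb E\psi(q)$. Given all the prefixes $S^j_{<i}$, the bits $S^j_i$ are independent Bernoulli$(q_j)$ variables, so $U_i=1$ with probability $u=1-\prod_j(1-q_j)$. Since $U_{<i}$ is a function of the prefixes,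
\begin{equation}\label{eq:coupling}
\mathsf H(U_i\mid U_{<i})\ge\mathsf H(U_i\mid S^1_{<i},\dots,S^t_{<i})=\mathbb E\psi(u).
\end{equation}
We must bound $\mathbb E\psi(u)$ below by about $t\,\mathbb E\psi(q)$. When all $q_j$ are small, $\psi(u)$ is at least comparable to $\sum_jq_j$. When some $q_j$ is close to $1$, which happens when the bit is nearly forced by the prefix, $\psi(u)$ may be tiny and has to be compared with $\psi(q_j)$ itself. In both cases we use the event $G_j=\{\sum_{l\ne j}q_l\le\frac12\}$, on which the other copies interfere little. It is independent of $q_j$, and $\Pr[G_j]\ge\frac34$ by Markov's inequality, since $\mathbb E\sum_{l\ne j}q_l\le\frac18$.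

\emph{Large $q$.} Let $b_j=\prod_{l\ne j}(1-q_l)$. Then $u=b_jq_j+(1-b_j)\cdot1$, so concavity and $\psi(1)=0$ give $\psi(u)\ge b_j\psi(q_j)$, and $b_j\ge1-\sum_{l\ne j}q_l\ge\frac12$ on $G_j$. The events $\{q_j>\frac12\}\cap G_j$ are pairwise disjoint, because $q_j>\frac12$ excludes $G_l$ for $l\ne j$. Hence
\begin{equation}\label{eq:large}
\mathbb E\psi(u)\ge\sum_j\tfrac12\,\mathbb E\big[\psi(q_j)\mathbf 1_{q_j>1/2}\mathbf 1_{G_j}\big]\ge\tfrac38\,t\,\mathbb E\big[\psi(q)\mathbf 1_{q>1/2}\big].
\end{equation}

\emph{Small $q$.} Let $\sigma=\sum_lq_l$ and let $E$ be the event that all $q_l\le\frac12$ and $\sigma\le1$. By concavity $\ln(1-x)\ge-2(\ln2)x$ on $[0,\frac12]$, so on $E$ we have $1-u\ge4^{-\sigma}\ge\frac14$, and therefore $1-u\ge u/3$. By concavity again, $u\ge1-e^{-\sigma}\ge(1-e^{-1})\sigma\ge0.63\,\sigma$ and $\psi(u)\ge2\min\{u,1-u\}\ge\frac23u$. Thus $\psi(u)\ge0.4\,\sigma$ on $E$. Since $\{q_j\le\frac12\}\cap G_j\subseteq E$,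
\begin{equation}\label{eq:small}
\mathbb E\psi(u)\ge0.4\sum_j\mathbb E\big[q_j\mathbf 1_{q_j\le1/2}\mathbf 1_{G_j}\big]\ge0.3\,t\,\mathbb E\big[q\mathbf 1_{q\le1/2}\big].
\end{equation}

To pass from $q$ to $\psi(q)$, note that $\ln\frac1{1-x}\le\frac x{1-x}$ gives $\psi(x)\le x\log_2(e/x)$, and the right side is increasing on $(0,1]$. With $\Lambda=\log_2(eN^2)\ge1$ we get $\psi(q)\le\Lambda q$ for $q\ge N^{-2}$ and $\psi(q)\le\Lambda N^{-2}$ for $q<N^{-2}$. Together with \eqref{eq:large} and \eqref{eq:small},
\[
\mathbb E\psi(q)\le\Big(\frac8{3t}+\frac{10\Lambda}{3t}\Big)\mathbb E\psi(u)+\frac\Lambda{N^2}\le\frac{6\Lambda}t\,\mathbb E\psi(u)+\frac\Lambda{N^2}.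
\]
Sum over the $n\le N$ coordinates, using the chain rule for $S$ and for $U$ and \eqref{eq:coupling}:
\[
\mathsf H(S)\le\frac{6\Lambda}t\mathsf H(U)+\frac\Lambda N\le96p\Lambda\,s\log_2(N+1)+\frac\Lambda N .
\]
Finally $\Lambda\le N$: this holds at $N=8$, where $\Lambda=6+\log_2e<8$, and the derivative $2/(N\ln2)$ of $\Lambda$ is below $1$ for $N\ge8$.
\end{proof}

A random set of small expected mass can include only a small mass of points with large probability. Removing these points and applying Lemma~\ref{lem:entropy} gives the bound we want, but with a set $I$ that depends on the law of $S$. In the application $S$ will be the set whose estimate fails, and its law depends on the sampling design, which must be fixed first. The minimax theorem exchanges the quantifiers at the price of making $I$ random.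

\begin{lemma}\label{lem:minimax}
Let $\pi$ be a measure on $D$ with $w=\pi(D)>0$, and let $\kappa=2L_Ns/w$. There is a probability distribution $\mu$ on $\{I\subseteq D:\pi(I)\le w/2\}$ such that for every law of a random set $S\in\mathcal A$,
\[
\mathbb E_{I\sim\mu}\,\mathsf H(S\setminus I)\le\kappa\,\mathbb E\pi(S)+1,
\]
where $\mathsf H(S\setminus I)$ is computed for each fixed $I$.
\end{lemma}

\begin{proof}
Let $\lambda$ be the law of $S$ and $\Phi(\mu,\lambda)=\mathbb E_{I\sim\mu}\mathsf H(S\setminus I)-\kappa\,\mathbb E\pi(S)$. Both arguments range over simplices. The function $\Phi$ is continuous, linear in $\mu$, and concave in $\lambda$, because the law of $S\setminus I$ depends linearly on $\lambda$ and entropy is concave. By (F7) it suffices to find, for each $\lambda$, one set $I$ with $\pi(I)\le w/2$ and $\mathsf H(S\setminus I)\le\kappa\,\mathbb E\pi(S)+1$.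

Let $p_i=\Pr[i\in S]$, $p=2\,\mathbb E\pi(S)/w$ and $I=\{i:p_i>p\}$. Then $\sum_i\pi_ip_i=\mathbb E\pi(S)=pw/2$. If $p>0$, this gives $p\,\pi(I)\le pw/2$; if $p=0$, it forces $\pi_i=0$ on $I$. In both cases $\pi(I)\le w/2$. The set $S\setminus I$ is a random member of the trace of $\mathcal A$ on $D\setminus I$, with inclusion probabilities at most $p$. Lemma~\ref{lem:entropy} gives $\mathsf H(S\setminus I)\le L_Nsp+1=\kappa\,\mathbb E\pi(S)+1$.
\end{proof}

\section{The sampling design}\label{sec:layer}

One layer of the design sets aside the points of $I_0$ entirely, and sets aside every other point $i$ \emph{fractionally}, with the probability that $i\in I$. The part $\nu$ of $\pi$ that is kept is estimated by weighted sampling from $\pi$.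

\begin{lemma}[One layer]\label{lem:layer}
Let $\pi,w,\mu$ be as in Lemma~\ref{lem:minimax}. Put
\[
\rho=\frac w{4s},\quad I_0=\bigcup\{A\in\mathcal A:\pi(A)\le\rho\},\quad v_i=\mu(I\not\ni i)\,\mathbf 1[i\notin I_0],\quad\nu_i=v_i\pi_i .
\]
\begin{itemize}
\item[(i)] $0\le\nu\le\pi$ and $(\pi-\nu)(D)\le\frac34w$.
\item[(ii)] Let $Z\in\{0,1\}^D$ be fixed, $\gamma\in(0,1]$, $\delta'\in(0,1)$, $m\ge m(\gamma,\delta')$, and let $J_1,\dots,J_m$ be i.i.d.\ from $\pi/w$. Put $\hat\nu(A)=\frac wm\sum_rv_{J_r}Z_{J_r}\mathbf 1[J_r\in A]$ and $\nu_Z(A)=\sum_{i\in A}\nu_iZ_i$. With probability at least $1-\delta'$, $|\hat\nu(A)-\nu_Z(A)|\le\gamma\pi(A)$ for all $A\in\mathcal A$.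
\end{itemize}
\end{lemma}

\begin{proof}
(i) Cover $I_0$ by the smallest possible number $k$ of members $A_1,\dots,A_k\in\mathcal A$ of mass at most $\rho$. By minimality each $A_j$ has a point lying in no other $A_l$. The unions of subfamilies of $A_1,\dots,A_k$ belong to $\mathcal A$ and shatter these $k$ points. So $k\le s$ and $\pi(I_0)\le s\rho=w/4$. As $1-v_i\le\mu(I\ni i)+\mathbf 1[i\in I_0]$, we get $\sum_i\pi_i(1-v_i)\le\mathbb E_\mu\pi(I)+\pi(I_0)\le\frac34w$.

(ii) Write $I'=I\cup I_0$. Since $v_i=\mu(I'\not\ni i)$, with $\mathrm{dev}$ as in Section~\ref{sec:families},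
\begin{equation}\label{eq:average}
\hat\nu(A)-\nu_Z(A)=\mathbb E_{I\sim\mu}\,\mathrm{dev}(A\setminus I').
\end{equation}
Call $A\in\mathcal A$ \emph{bad} for $J$ if $|\hat\nu(A)-\nu_Z(A)|>\gamma\pi(A)$. If $A\subseteq I_0$, then $\hat\nu(A)=\nu_Z(A)=0$. So a bad set is not contained in $I_0$, and therefore $\pi(A)>\rho$. Let $B$ be the event that a bad set exists and suppose $b=\Pr(B)>0$. Let $\mathbf P$ be the law of $J$, let $\mathbf Q=\mathbf P(\cdot\mid B)$, and on $B$ let $S=S(J)$ be a bad set chosen by a fixed rule.

The Donsker--Varadhan inequality now plays the role of the union bound, charging the entropy of the selected set instead of the logarithm of the number of candidates. Fix $I$, let $V=S\setminus I'$, and let $\mathbf Q_{V,J}$ be the joint law of $(V,J)$ under $\mathbf Q$, with first marginal $\mathbf Q_V$. Under $\mathbf Q_V\otimes\mathbf P$ the set is independent of the sample, so Lemma~\ref{lem:moment} with $a=\frac{\gamma m}{4w}$ shows that $F=a|\mathrm{dev}(V)|-\frac{a\gamma}4\pi(V)$ has $\mathbb Ee^F\le2$. By (F6),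
\[
a\,\mathbb E_{\mathbf Q}|\mathrm{dev}(V)|-\tfrac{a\gamma}4\,\mathbb E_{\mathbf Q}\pi(V)\le\mathrm{KL}(\mathbf Q_{V,J}\|\mathbf Q_V\otimes\mathbf P)+\ln2 .
\]
Splitting the log-density through $\mathbf Q_V\otimes\mathbf Q$, the divergence equals $I_{\mathbf Q}(V;J)+\mathrm{KL}(\mathbf Q\|\mathbf P)$. The second term is $\ln\frac1b$. The first is at most $(\ln2)\mathsf H_{\mathbf Q}(V)\le(\ln2)\mathsf H_{\mathbf Q}(S\setminus I)$, because $V$ is a function of $S\setminus I$. Now average over $I\sim\mu$. On the left, $\pi(V)\le\pi(S)$, and \eqref{eq:average} gives $\mathbb E_I|\mathrm{dev}(S\setminus I')|\ge|\hat\nu(S)-\nu_Z(S)|>\gamma\pi(S)$ for each $J\in B$. On the right, apply Lemma~\ref{lem:minimax} to the law of $S$ under $\mathbf Q$; this is where it matters that $\mu$ works for every law. We obtain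
\[
\big(\tfrac34a\gamma-\kappa\big)\,\mathbb E_{\mathbf Q}\pi(S)\le\ln\tfrac1b+2\ln2\le\ln\tfrac1b+2 .
\]
Here $\frac34a\gamma=\frac{3\gamma^2m}{16w}$, and $\kappa=\frac{2L_Ns}w\le\frac{\gamma^2m}{16w}$ because $m\ge32sL_N/\gamma^2$. As $\pi(S)>\rho$, the left side is at least $\frac{\gamma^2m}{8w}\rho=\frac{\gamma^2m}{32s}\ge2+\ln\frac1{\delta'}$. Hence $b\le\delta'$.
\end{proof}

The two removed sets have different jobs: $I$ makes the entropy term proportional to $\mathbb E\pi(S)$, and $I_0$ keeps $\pi(S)$ away from zero, so that the remaining margin beats $\ln\frac1{\delta'}+2$.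

\begin{proof}[Proof of Proposition~\ref{prop:relative}]
Let $\pi^0$ be the restriction of $P_N$ to $D$. For $l=0,\dots,\ell-1$ let $\nu^l$ be the measure of Lemma~\ref{lem:layer} for $\pi^l$ (and $\nu^l=0$ if $\pi^l=0$), and set $\pi^{l+1}=\pi^l-\nu^l$. These measures depend on $(D,\mathcal A)$ only. By part (i), $0\le\pi^l\le\pi^0$, $\pi^\ell(D)\le(3/4)^\ell\le\eta$, and $\pi^0=\sum_{l<\ell}\nu^l+\pi^\ell$. For each nonzero layer make $m(\gamma/\ell,\delta')$ independent draws from the normalization of $\pi^l$, read $Z$ there, form $\hat\nu^l$, and let $\hat z=\sum_{l<\ell}\hat\nu^l$. Then $\hat z(\emptyset)=0$. With probability at least $1-\ell\delta'$, part (ii) holds in all layers, and then for all $A\in\mathcal A$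
\[
\big|\hat z(A)-P_N(A\cap\{Z=1\})\big|\le\sum_{l<\ell}\frac\gamma\ell\,\pi^l(A)+\pi^\ell(A)\le\gamma P_N(A)+\eta.\qedhere
\]
\end{proof}

\section{Sifting}\label{sec:sift}

Fix a pool $(X_i,Y_i)_{i\in[N]}$ of labeled points, $N\ge8$, of which the algorithm knows the $X_i$. For $R\subseteq[N]$ and $g:\mathcal X\to\{0,1\}$ let $\mathrm{er}_R(g)=P_N(\{i\in R:g(X_i)\ne Y_i\})$; this is additive in $R$ and is not normalized by $P_N(R)$. Given $f\in\mathbb C$, let $Z_i=\mathbf 1[f(X_i)\ne Y_i]$, $z(A)=P_N(A\cap\{Z=1\})$, and let $\mathcal A=\mathcal F_f^\cup$ for the points $X_1,\dots,X_N$. Reading $Z_i$ costs one label request.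

We want the analogues of (a) and (b) of Section~\ref{sec:warmup}. If $z$ were known exactly, one step would do. Fix $\theta\in[\frac14,\frac12]$ and let $A^*\in\mathcal A$ maximize $z(A)-\theta P_N(A)$. Comparing with $\emptyset$ gives $P_N(A^*)\le4z(A^*)$, so $A^*$ is small. Comparing with $A^*\cup A\in\mathcal A$ gives $z(A\setminus A^*)\le\theta P_N(A\setminus A^*)$ for every $A\in\mathcal A$, so no $h$ beats $f$ outside $A^*$. With estimates, the second comparison involves two sets containing $A^*$ and loses $2\gamma P_N(A^*)$. Pushing this below $\varepsilon$ by shrinking $\gamma$ would cost up to $s/\varepsilon^2$ labels. Instead we delete $A^*$ and repeat with a slightly higher threshold. A set that clears the higher threshold now, yet was not worth adding at the lower threshold before, must be small compared with the previous set; so the deleted sets shrink geometrically, and the loss in the last round is negligible.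

\begin{lemma}\label{lem:sift}
Let $f\in\mathbb C$, $R\subseteq[N]$, $\varepsilon_1,\delta'\in(0,1)$, and
\[
K=\Big\lceil\log_2\frac1{\varepsilon_1}\Big\rceil+1,\qquad\gamma=\frac1{32K},\qquad\eta=\frac{\varepsilon_1}{20K},\qquad\ell=\Big\lceil\log_{4/3}\frac1\eta\Big\rceil .
\]
With at most $K\ell\,m(\gamma/\ell,\delta')$ label requests one finds sets $\mathcal R_1,\dots,\mathcal R_K\subseteq\mathcal X$, each a finite union of sets $\{h\ne f\}$ with $h\in\mathbb C$, such that with probability at least $1-K\ell\delta'$ the set $R^+=\{i\in R:X_i\in\bigcup_k\mathcal R_k\}$ satisfies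
\begin{itemize}
\item[(a)] $P_N(R^+)\le4\,\mathrm{er}_R(f)+4K\eta$;
\item[(b)] $\mathrm{er}_{R\setminus R^+}(f)\le\mathrm{er}_{R\setminus R^+}(h)+2\varepsilon_1$ for all $h\in\mathbb C$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\theta_k=\frac9{32}+6\gamma(k-1)$ for $1\le k\le K$. Since $\gamma\le\frac1{32}$ and $6\gamma K=\frac6{32}$, we have $\theta_k-\gamma\ge\frac14$ and $\theta_k+\gamma\le\frac12$. Let $D_0=R$. In round $k=1,\dots,K$, apply Proposition~\ref{prop:relative} with fresh randomness to $D_{k-1}$ and the trace of $\mathcal A$ on it, which is admissible by Lemma~\ref{lem:vc}; this gives $\hat z_k$. Choose $A_k\in\mathcal A$ maximizing $\hat z_k(A\cap D_{k-1})-\theta_kP_N(A\cap D_{k-1})$, let $\mathcal R_k$ be a finite union of sets $\{h\ne f\}$ with $A_k=\{i:X_i\in\mathcal R_k\}$, and put $B_k=A_k\cap D_{k-1}$, $D_k=D_{k-1}\setminus A_k$. Then $R^+$ is the disjoint union of $B_1,\dots,B_K$ and $R\setminus R^+=D_K$. Conditionally on the earlier rounds, the estimates of round $k$ fail with probability at most $\ell\delta'$. Assume that no round fails.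

Comparing $A_k$ with $\emptyset$ gives $\hat z_k(B_k)\ge\theta_kP_N(B_k)$, hence
\begin{equation}\label{eq:dense}
z(B_k)\ge(\theta_k-\gamma)P_N(B_k)-\eta .
\end{equation}
Let $A\in\mathcal A$ and $A'=A\cap D_k$. The set $A_k\cup A\in\mathcal A$ has trace $B_k\cup A'$ on $D_{k-1}$, a disjoint union, so maximality gives $\hat z_k(B_k\cup A')\le\hat z_k(B_k)+\theta_kP_N(A')$. The left side is at least $z(B_k)+z(A')-\gamma P_N(B_k)-\gamma P_N(A')-\eta$, and $\hat z_k(B_k)\le z(B_k)+\gamma P_N(B_k)+\eta$. Therefore
\begin{equation}\label{eq:marginal}
z(A\cap D_k)\le(\theta_k+\gamma)P_N(A\cap D_k)+2\gamma P_N(B_k)+2\eta .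
\end{equation}

(a) Summing \eqref{eq:dense} over $k$ gives $\mathrm{er}_R(f)=z(R)\ge z(R^+)\ge\frac14P_N(R^+)-K\eta$.

(b) For $k<K$ apply \eqref{eq:marginal} to $A=A_{k+1}$, for which $A\cap D_k=B_{k+1}$, and \eqref{eq:dense} to $B_{k+1}$. Since $\theta_{k+1}-\theta_k-2\gamma=4\gamma$, we get $4\gamma P_N(B_{k+1})\le2\gamma P_N(B_k)+3\eta$, that is, $P_N(B_{k+1})\le\frac12P_N(B_k)+\frac{3\eta}{4\gamma}$. Starting from $P_N(B_1)\le1$ and summing the geometric series, $P_N(B_K)\le2^{1-K}+\frac{3\eta}{2\gamma}$. Now \eqref{eq:marginal} with $k=K$ gives, for every $A\in\mathcal A$,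
\[
z(A\cap D_K)\le\tfrac12P_N(A\cap D_K)+4\gamma2^{-K}+5\eta\le\tfrac12P_N(A\cap D_K)+\varepsilon_1 ,
\]
because $2^{-K}\le\varepsilon_1/2$ yields $4\gamma2^{-K}\le\varepsilon_1/16$, and $5\eta\le\varepsilon_1/4$. Take $A=\{i:h(X_i)\ne f(X_i)\}$. Off $A$ the two classifiers agree, and on $A$ exactly one of them errs, so $\mathrm{er}_{D_K}(f)-\mathrm{er}_{D_K}(h)=2z(A\cap D_K)-P_N(A\cap D_K)\le2\varepsilon_1$.
\end{proof}

\section{Proof of Theorem~\ref{thm:upper}}\label{sec:algorithm}

Assume $s\le d/\varepsilon$.

\subsection{Parameters and algorithm}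

Let $T=\lceil\log_2\frac1{8\varepsilon}\rceil\ge1$ and $\varepsilon_1=\frac\varepsilon{16T}$, let $K,\gamma,\eta,\ell$ be as in Lemma~\ref{lem:sift}, and put
\[
\bar\beta=\beta+\frac\varepsilon4,\qquad\delta'=\frac\delta{4TK\ell},\qquad N=\lceil C_0\,x^4\rceil\quad\text{with }x=\frac d{\varepsilon\delta}>64,
\]
where $C_0\ge1$ is a universal constant fixed below. We have $T\le\log_2\frac1\varepsilon\le\frac1\varepsilon$, so $1/\varepsilon_1\le16/\varepsilon^2$, $K\le6+2\log_2\frac1\varepsilon\le4\log_2\frac1\varepsilon$ and $1/\eta\le1280/\varepsilon^3$. Thus $T,K,\ell=O(\log\frac1\varepsilon)$. Also $\ln(N+1)\le\ln(3C_0x^4)\le5(1+\ln C_0)\ln x$.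

The pool is $(X_i,Y_i)_{i\in[N]}$. The algorithm builds regions $\mathcal X=E_0\supseteq E_1\supseteq\cdots$; write $R_t=\{i\in[N]:X_i\in E_t\}$ and $p_t=P_N(R_t)$, which the algorithm can compute without labels. For $t=0,1,\dots$, while $p_t>32\bar\beta$:
\begin{enumerate}
\item Draw $n_1=\lceil32^2c_0(d+\ln\frac{4T}\delta)\rceil$ independent uniform indices from $R_t$, request their labels, and let $f_t\in\mathbb C$ be an ERM.
\item Apply Lemma~\ref{lem:sift} to $(f_t,R_t)$, obtaining $\mathcal R_{t,1},\dots,\mathcal R_{t,K}$, and set $E_{t+1}=E_t\cap\bigcup_k\mathcal R_{t,k}$.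
\end{enumerate}
If $p_T>32\bar\beta$ after $T$ iterations, stop and output anything. Otherwise let $\tau\le T$ be the final value of $t$ and $p=p_\tau$. If $p>\varepsilon/16$, draw $n_2=\lceil c_0(16p/\varepsilon)^2(d+\ln\frac4\delta)\rceil$ independent uniform indices from $R_\tau$, request their labels, and let $\hat h\in\mathbb C$ be an ERM; if $p\le\varepsilon/16$, let $\hat h\in\mathbb C$ be arbitrary. Output
\[
\hat g=f_t\ \text{ on }E_t\setminus E_{t+1}\quad(t<\tau),\qquad\hat g=\hat h\ \text{ on }E_\tau .
\]

\subsection{From the pool to the distribution}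

The output is patched together from data-dependent pieces, so we need uniform convergence over all classifiers of this form. Let $\mathcal G$ be the class of all such $g$, where $0\le\tau\le T$, $f_0,\dots,f_{\tau-1},\hat h\in\mathbb C$, and each $\mathcal R_{t,k}$ is a finite union of sets $\{h\ne f_t\}$, $h\in\mathbb C$. Taking $\tau=0$ shows $\mathbb C\subseteq\mathcal G$.

Fix any $N$ points. By (F3) there are at most $(N+1)^d$ possible restrictions of each $f_t$ and of $\hat h$. The family $\mathcal F_{f_t}^\cup$ depends only on the restriction of $f_t$, so given it, each $\mathcal R_{t,k}$ has at most $(N+1)^s$ possible traces by Lemma~\ref{lem:vc} and (F3). These data determine the restriction of $g$. As $d(\tau+1)+sK\tau\le s(T+1)(K+1)$ and $s\le d/\varepsilon$, the largest number $\Pi$ of restrictions of $\mathcal G$ to $N$ points satisfies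
\[
\ln\Pi\le\ln(T+1)+(T+1)(K+1)\,\frac d\varepsilon\,\ln(N+1).
\]
The trace of $\{(x,y):g(x)\ne y\}$ on $N$ labeled points is determined by the restriction of $g$, so $\Pi$ also bounds the shatter coefficient of these sets. By (F2) with deviation $\varepsilon/8$, the event
\begin{equation}\label{eq:pool}
|\mathrm{er}_{[N]}(g)-\mathrm{er}_P(g)|\le\varepsilon/8\qquad\text{for all }g\in\mathcal G
\end{equation}
has probability at least $1-\delta/4$ provided that $N\ge2048\,\varepsilon^{-2}(\ln\frac{32}\delta+\ln\Pi)$. To verify this, note $\ln\frac{32}\delta\le\ln(N+1)$, since $N\ge(8/\delta)^4$, and $\ln(T+1)\le T+1$. Hence the right side is at most $3\cdot2048\,d\varepsilon^{-3}(T+1)(K+1)\ln(N+1)$. Using $(T+1)(K+1)=O(\log^2\frac1\varepsilon)=O(\varepsilon^{-1/2})$ and $\ln x\le x^{1/2}$, it is at most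
\[
C_1(1+\ln C_0)\,d^{3/2}\varepsilon^{-4}\delta^{-1/2}\le C_1(1+\ln C_0)\,x^4
\]
for a universal $C_1$. Fix $C_0$ with $C_0\ge C_1(1+\ln C_0)$.

This is the only use of the hypothesis $s\le d/\varepsilon$: it keeps the pool size polynomial in $d/(\varepsilon\delta)$, so that the factor $L_N$ in the label count does not depend on $s$.

Fix $h^*\in\mathbb C$ with $\mathrm{er}_P(h^*)\le\inf_{\mathbb C}\mathrm{er}_P+\frac\varepsilon8$. On \eqref{eq:pool}, $\mathrm{er}_{[N]}(h^*)\le\beta+\frac\varepsilon8+\frac\varepsilon8=\bar\beta$. From now on we condition on the pool, points and hidden labels, and assume \eqref{eq:pool}. Only the internal draws of the algorithm remain random.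

\subsection{The regions halve}

Consider an iteration $t<T$ that is carried out, and condition on the past. Step~1 samples from the uniform distribution on the labeled points indexed by $R_t$, under which the error of $h$ is $\mathrm{er}_{R_t}(h)/p_t$. By (F1) with deviation $\frac1{32}$, except with probability $\frac\delta{4T}$,
\[
\mathrm{er}_{R_t}(f_t)\le\mathrm{er}_{R_t}(h^*)+\frac{p_t}{16}\le\bar\beta+\frac{p_t}{16}.
\]
In step~2 the set $R^+$ of Lemma~\ref{lem:sift} is $R_{t+1}$, and (a), (b) hold except with probability $K\ell\delta'=\frac\delta{4T}$. From $p_t>32\bar\beta\ge8\varepsilon$ we get $4\bar\beta<p_t/8$ and $4K\eta=\varepsilon_1/5\le\varepsilon<p_t/8$, so by (a)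
\[
p_{t+1}\le4\bar\beta+\frac{p_t}4+4K\eta\le\frac{p_t}2 .
\]
The probability of a failure in one of the at most $T$ iterations is at most $\delta/2$. If none occurs, then $p_t\le2^{-t}$, and if $T$ iterations are made, $p_T\le2^{-T}\le8\varepsilon\le32\bar\beta$. So the loop ends properly with $\tau\le T$.

\subsection{The error of the output}

If $p>\varepsilon/16$, then (F1) with deviation $\frac\varepsilon{16p}$ gives, except with probability $\delta/4$,
\[
\mathrm{er}_{R_\tau}(\hat h)\le\mathrm{er}_{R_\tau}(h^*)+2\cdot\frac\varepsilon{16p}\cdot p=\mathrm{er}_{R_\tau}(h^*)+\frac\varepsilon8 ;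
\]
if $p\le\varepsilon/16$, this holds because $\mathrm{er}_{R_\tau}(\hat h)\le p$. The sets $R_t\setminus R_{t+1}$ ($t<\tau$) and $R_\tau$ partition $[N]$, so Lemma~\ref{lem:sift}(b) with $h=h^*$ gives
\[
\mathrm{er}_{[N]}(\hat g)=\sum_{t<\tau}\mathrm{er}_{R_t\setminus R_{t+1}}(f_t)+\mathrm{er}_{R_\tau}(\hat h)\le\mathrm{er}_{[N]}(h^*)+2T\varepsilon_1+\frac\varepsilon8=\mathrm{er}_{[N]}(h^*)+\frac\varepsilon4 .
\]
Applying \eqref{eq:pool} to $\hat g$ and to $h^*$ yields $\mathrm{er}_P(\hat g)\le\mathrm{er}_P(h^*)+\frac\varepsilon2\le\inf_{\mathbb C}\mathrm{er}_P+\varepsilon$. The total failure probability is at most $\frac\delta4+\frac\delta2+\frac\delta4=\delta$.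

\subsection{The number of requests}

The final stage is reached only with $p\le32\beta+8\varepsilon$, so $p^2\le2048\beta^2+128\varepsilon^2$ and
\[
n_2\le1+256c_0\Big(\frac{2048\beta^2}{\varepsilon^2}+128\Big)\Big(d+\ln\frac4\delta\Big)=O\Big(\frac{\beta^2}{\varepsilon^2}\Big(d+\log\frac1\delta\Big)\Big)+O\Big(d+\log\frac1\delta\Big).
\]
No logarithmic factor is lost here because the stopping rule, which uses the knowledge of $\beta$, brings the mass down to a constant multiple of $\beta+\varepsilon$. The loop makes at most
\[
Tn_1+TK\ell\Big\lceil32s\,\ell^2(32K)^2\Big(L_N+2+\ln\frac1{\delta'}\Big)\Big\rceil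
\]
requests. We have $L_N=O(\log^2x)$ and $\ln\frac1{\delta'}=O(\log x)$, and $n_1=O(s\log x)$ because $1\le d\le s$. So the loop costs $O(s\,TK^3\ell^3\log^2x)=O(s\log^7\frac1\varepsilon\,\log^2\frac d{\varepsilon\delta})$, which also absorbs $O(d+\log\frac1\delta)$. These bounds hold for every outcome of the randomness. This proves Theorem~\ref{thm:upper}. \qed

\section{Proof of Theorem~\ref{thm:lower}}\label{sec:lower}

Let $\mathbb C=\mathbb C_{d,s}$ be the class of Example~\ref{ex:class}, and write $\mathrm{QC}_a$ for $\mathrm{QC}_a(\varepsilon,\delta;\beta,\mathbb C)$. We bound $\mathrm{QC}_a$ below by each of the three terms separately (Lemmas~\ref{lem:A}, \ref{lem:B} and~\ref{lem:C}); the theorem follows, since the largest of three numbers is at least a third of their sum. The quantity $\mathrm{QC}_a$ is nondecreasing in $\beta$, because a larger $\beta$ admits more distributions. An algorithm can remember labels, so we assume that no index is requested twice. Let $\omega$ denote the internal randomness together with the unlabeled sequence. In each argument below the competing distributions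 share the marginal on $\mathcal X$, so $\omega$ has the same law under all of them.

\subsection{Searching for hidden points}

\begin{lemma}\label{lem:A}
$\mathrm{QC}_a\ge\frac1{1024}\big(s\wedge\frac d\varepsilon\big)$.
\end{lemma}

\begin{proof}
It suffices to take $\beta=0$. In both cases below we draw the target from a prior, independently of $\omega$, fix $\omega$, and show that the success probability is below $\frac78<1-\delta$; then some target defeats the algorithm. A point of $\mathcal X$ is \emph{queried} once a label at that point has been requested.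

\emph{Case 1: $s\ge16d$ and $\varepsilon\le\frac1{128}$.} Let $M=\min\{s,\lfloor\frac d{8\varepsilon}\rfloor\}$. Then $M\ge16d$, $\varepsilon M\le\frac d8$, and $M\ge\frac1{16}(s\wedge\frac d\varepsilon)$. Let $X$ be uniform on $[M]$ and $Y=\mathbf 1[X\in H]$, with $H$ a uniform $d$-subset of $[M]$. Suppose at most $M/8$ labels are requested. At any time the sets $H$ consistent with the history are those with the observed labels at the queried points, so the part of $H$ not yet found is uniform among subsets of its size $k$ of the $M'$ unqueried points. A request at a new point finds a point of $H$ with conditional probability $\phi=k/M'$, and the expected value of the new fraction is $(k-\phi)/(M'-1)=\phi$; other steps leave $\phi$ unchanged. So $\phi$ is a martingale started at $d/M$, the expected number of points found is at most $\frac M8\cdot\frac dM=\frac d8$, and with probability at least $\frac12$ at most $\frac d4$ are found.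

Condition on a final history in this event. The unfound part $H'$ has size $k\ge\frac34d$ and is uniform among the $k$-subsets of $M'\ge\frac78M$ unqueried points. Let $G$ be the set of unqueried points that $\hat h$ labels $1$, and $g=|G|$. Success requires $k+g-2|G\cap H'|=|G\triangle H'|\le\varepsilon M\le\frac d8$, that is, $|G\cap H'|\ge\frac12(k+g-\frac d8)$. As $k>\frac d8$, this is impossible for $g=0$. For $g\ge1$ the threshold exceeds $g/2$ and $\mathbb E|G\cap H'|=gk/M'$, so Markov's inequality bounds the probability by $\frac{2k}{M'}\le\frac{16d}{7M}\le\frac17$. The success probability is at most $\frac12+\frac17<\frac78$. Hence $\mathrm{QC}_a\ge\frac M8\ge\frac1{128}(s\wedge\frac d\varepsilon)$.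

\emph{Case 2: $s<16d$ or $\varepsilon>\frac1{128}$.} Then $s\wedge\frac d\varepsilon\le128d$. Let $X$ be uniform on $[d]$ and $Y=\mathbf 1[X\in H]$ with $H$ a uniform subset of $[d]$. After at most $d/8$ requests, $k\ge\frac78d$ points are unqueried, and given the history their labels are independent fair bits. The number of errors of $\hat h$ among them is Binomial$(k,\frac12)$, and success requires it to be at most $\varepsilon d<\frac d8<\frac k2$, which by symmetry has probability at most $\frac12$. So $\mathrm{QC}_a\ge\frac d8\ge\frac1{1024}(s\wedge\frac d\varepsilon)$.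
\end{proof}

\subsection{Testing biased coins}

The other two terms come from noisy points of total mass about $\beta$, whose labels have bias about $\varepsilon/\beta$; the rest of the mass sits on the noiseless point $0$. Put $\beta_0=\min\{\beta,\frac12\}$, so $\beta_0^2\ge\beta^2/4$; by monotonicity it suffices to use distributions with $\inf_{\mathbb C}\mathrm{er}\le\beta_0$. The \emph{transcript} consists of $\omega$ and the requested labels; it determines $\hat h$.

\begin{lemma}\label{lem:transcript}
Let $P,P'$ have the same marginal on $\mathcal X$ and differ only in the conditional law of $Y$ at one point $i$, with divergence $\Delta$ from the law under $P$ to the law under $P'$. Let $N_i$ be the number of labels requested at indices $j$ with $X_j=i$. Then the divergence between the laws of the transcript under $P$ and $P'$ equals $\Delta\cdot\mathbb E_PN_i$.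
\end{lemma}

\begin{proof}
Apply the chain rule (F6). The variable $\omega$ contributes $0$. Given $\omega$ and the labels seen so far, the next index $j$ is determined and new, and the labels are conditionally independent given the unlabeled sequence, so the next label has the conditional law of $Y$ at $X_j$. This step contributes $\Delta$ if $X_j=i$ and $0$ otherwise.
\end{proof}

For $0<\alpha\le\frac14$, comparing power series gives $\ln\frac{1+y}{1-y}\le\frac{2y}{1-y^2}$ for $y\in[0,1)$, and hence
\begin{equation}\label{eq:kl}
\mathrm{KL}\big(\mathrm{Ber}(\tfrac12\pm\alpha)\,\|\,\mathrm{Ber}(\tfrac12\mp\alpha)\big)=2\alpha\ln\frac{1+2\alpha}{1-2\alpha}\le\frac{8\alpha^2}{1-4\alpha^2}\le11\alpha^2 .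
\end{equation}

\begin{lemma}\label{lem:B}
$\mathrm{QC}_a\ge\frac{\beta_0^2}{72\,\varepsilon^2}\ln\frac1\delta$.
\end{lemma}

\begin{proof}
For $\beta=0$ there is nothing to prove. Let $p\in(0,1]$ and $q\in(0,\frac12)$. Let $P_+,P_-$ put mass $p$ on the point $1$ and mass $1-p$ on the point $0$, with $Y=0$ at $0$, and with $\Pr(Y=1\mid X=1)$ equal to $1-q$ under $P_+$ and to $q$ under $P_-$. In both cases $\inf_{\mathbb C}\mathrm{er}=pq$, and the wrong value of $\hat h(1)$ costs excess error at least $p(1-2q)$. Suppose $pq\le\beta_0$ and $p(1-2q)>\varepsilon$. An algorithm that meets the guarantee with $n$ requests has $P_+(\hat h(1)=0)\le\delta$ and $P_-(\hat h(1)=1)\le\delta$. By the Bretagnolle--Huber inequality and Lemma~\ref{lem:transcript}, $2\delta\ge\frac12e^{-n\Delta}$ with $\Delta=(1-2q)\ln\frac{1-q}q$. For $\delta\le\frac18$ we have $\ln4\le\frac23\ln\frac1\delta$, so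
\[
n\ge\frac1\Delta\ln\frac1{4\delta}\ge\frac1{3\Delta}\ln\frac1\delta .
\]

If $\beta_0\ge2\varepsilon$, take $p=2\beta_0$ and $q=\frac12-\alpha$ with $\alpha=\frac\varepsilon{3\beta_0}\le\frac16$. Then $pq\le\beta_0$, $p(1-2q)=4\alpha\beta_0=\frac43\varepsilon$, and \eqref{eq:kl} gives $n\ge\frac1{33\alpha^2}\ln\frac1\delta=\frac{3\beta_0^2}{11\varepsilon^2}\ln\frac1\delta$.

If $0<\beta_0<2\varepsilon$, the noisy point must still have mass above $\varepsilon$ to matter, so its noise rate has to be small. Let $r=\beta_0/\varepsilon<2$, $p=2\varepsilon$ and $q=\min\{\frac r2,\frac16\}$. Then $pq\le\beta_0$, $p(1-2q)\ge\frac43\varepsilon$, and $\Delta\le\ln\frac1q\le\frac1q$. Since $r<2$, both $\frac r2\ge\frac{r^2}4$ and $\frac16\ge\frac{r^2}{24}$, so $q\ge\frac{r^2}{24}$ and $n\ge\frac q3\ln\frac1\delta\ge\frac{r^2}{72}\ln\frac1\delta$.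
\end{proof}

\begin{lemma}\label{lem:C}
$\mathrm{QC}_a=\Omega\big(\frac{\beta^2}{\varepsilon^2}\,d\big)$.
\end{lemma}

\begin{proof}
If $\beta_0<16\varepsilon$, then $\frac{\beta^2}{\varepsilon^2}d\le\frac{4\beta_0^2}{\varepsilon^2}d\le1024\,d\le1024\,(s\wedge\frac d\varepsilon)$, and Lemma~\ref{lem:A} suffices. Let $\beta_0\ge16\varepsilon$ and $\alpha=\frac{4\varepsilon}{\beta_0}\le\frac14$. For $\sigma\in\{-1,1\}^d$ let $P_\sigma$ put mass $\frac{2\beta_0}d$ on each of the points $1,\dots,d$ and mass $1-2\beta_0$ on $0$, with $Y=0$ at $0$ and $\Pr(Y=1\mid X=i)=\frac12+\sigma_i\alpha$. Every labeling of $[d]$ is realized in $\mathbb C$, so $\inf_{\mathbb C}\mathrm{er}=2\beta_0(\frac12-\alpha)\le\beta_0$. Say that $\hat h$ is \emph{wrong at $i$} if $\hat h(i)$ is the less likely label, and let $W$ be the number of such $i\in[d]$. The excess error is at least $\frac{2\beta_0}d\cdot2\alpha\cdot W=\frac{16\varepsilon}dW$, so success implies $W\le\frac d{16}$. If an algorithm meets the guarantee with $n$ requests, then $\mathbb E_\sigma W\le\frac d{16}+\delta d<0.19\,d$ for every $\sigma$, where $\mathbb E_\sigma$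 is the expectation under $P_\sigma$.

Let $\sigma^i$ be $\sigma$ with the $i$th sign flipped. Being wrong at $i$ under $\sigma$ and being wrong at $i$ under $\sigma^i$ are complementary events for the transcript, so the Bretagnolle--Huber inequality, Lemma~\ref{lem:transcript} and \eqref{eq:kl} give
\[
P_\sigma(\text{wrong at }i)+P_{\sigma^i}(\text{wrong at }i)\ge\tfrac12e^{-11\alpha^2\mathbb E_\sigma N_i}.
\]
Average over $\sigma$ and sum over $i$. Since $\sigma\mapsto\sigma^i$ is a bijection, the left side becomes twice the average of $\mathbb E_\sigma W$. On the right, apply Jensen's inequality to the average over pairs $(i,\sigma)$ and use $\sum_iN_i\le n$: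
\[
2^{-d}\sum_\sigma\mathbb E_\sigma W\ge\frac14\sum_{i=1}^d2^{-d}\sum_\sigma e^{-11\alpha^2\mathbb E_\sigma N_i}\ge\frac d4\,e^{-11\alpha^2n/d}.
\]
If $n\le\frac d{110\alpha^2}$, the right side is at least $\frac d4e^{-0.1}>0.22\,d$, a contradiction. So $\mathrm{QC}_a\ge\frac d{110\alpha^2}=\frac{\beta_0^2d}{1760\,\varepsilon^2}$.
\end{proof}

Since $\beta_0^2\ge\beta^2/4$, Lemmas~\ref{lem:A}, \ref{lem:B} and~\ref{lem:C} together prove Theorem~\ref{thm:lower}. \qed

\begin{thebibliography}{9}

\bibitem{AAL}
\emph{Agnostic Active Learning Is Always Better Than Passive Learning},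
\texttt{https://openreview.net/pdf?id=XPe55Uffd7}.

\bibitem{BG}
Brakensiek and Guruswami, \emph{Redundancy is all you need}, STOC 2025.

\bibitem{DGL}
Devroye, Gy\"orfi and Lugosi, Theorem 12.5.

\bibitem{SSBD}
Shalev-Shwartz and Ben-David, \emph{Understanding Machine Learning}.

\bibitem{Talagrand}
Talagrand, 1994.

\end{thebibliography}
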